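
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Perfect sets of Euler tours of complete graphs minus a 1-factor}


\begin{abstract}
Let $k\ge 2$ and let $I$ be a 1-factor of the complete graph $K_{2k}$. We show that there is a set of Euler tours of $K_{2k}-I$ such that every path of length two in $K_{2k}-I$ occurs in exactly one of the tours. For odd $k$ we deduce this from the theorem of Heinrich and Verrall on $K_{2j+1}$ by a doubling theorem: if a connected regular graph of even degree at least $2$ has such a set, then so does the graph obtained by replacing each vertex by two nonadjacent copies. For even $k$ we give a direct, self-contained construction, based on translation-invariant matchings over a cyclic group of order $2k-2$. As a consequence, for $n\ge2$ a complete $n$-partite graph with all parts of size $2^r$, other than $K_2$, has such a set if and only if its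 degree is even.
\end{abstract}

\section{Introduction}

\subsection{The question}

All graphs are finite and simple. An \emph{Euler tour} of a graph $G$ is a closed trail that traverses every edge exactly once, viewed as a cyclic sequence of edges. A \emph{2-path} of $G$ is a path $uvw$ of length two, that is, an unordered pair $\{uv,vw\}$ of distinct edges sharing the vertex $v$, its \emph{center}. The 2-path $uvw$ is \emph{in} an Euler tour if $uv$ and $vw$ are consecutive in the tour, in either order; since the tour is cyclic, the last and the first edge are consecutive.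

Each time an Euler tour passes through a vertex $v$, it chooses one 2-path centered at $v$. We ask for a family of tours that makes every possible choice exactly once.

\begin{definition}
A \emph{perfect set} of $G$ is a set of Euler tours of $G$ such that every 2-path of $G$ is in exactly one of them.
\end{definition}

In terms of the line graph $L(G)$, whose vertices are the edges of $G$ and whose edges are the 2-paths of $G$, an Euler tour is a Hamilton cycle of a special kind, and a perfect set is a partition of the edges of $L(G)$ into Hamilton cycles of this kind.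

For complete graphs, parity comes first. In $K_n$ with $n\ge4$ even all degrees are odd, so there is no Euler tour. A natural repair is to delete a \emph{1-factor} $I$, a set of pairwise disjoint edges covering all vertices. In $K_{2k}-I$ every degree is $2k-2$. A tour passes $k-1$ times through each vertex, and there are $\binom{2k-2}{2}=(2k-3)(k-1)$ 2-paths centered there, so a perfect set must consist of exactly $2k-3$ tours. Thus neither parity nor counting excludes a perfect set. The question whether perfect sets of $K_{2k}-I$ exist is posed in \cite{SFU}.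

\subsection{The two smallest cases}\label{sec:small}

For $k=2$ the graph $K_4-I$ is a 4-cycle, and its only Euler tour contains all four 2-paths.

For $k=3$ the graph $K_6-I$ is the octahedron. Write its vertices as $w_0,w_1,x_0,x_1,y_0,y_1$, where two vertices are adjacent iff they carry different letters. Three tours are needed, each with $12$ edges. The following closed vertex sequences form a perfect set:
\begin{align*}
U_0:&\quad w_0\,x_0\,y_1\,x_1\,y_0\,w_0\,x_1\,w_1\,x_0\,y_0\,w_1\,y_1\,(w_0),\\
U_1:&\quad x_1\,y_1\,w_0\,x_1\,y_0\,x_0\,y_1\,w_1\,x_0\,w_0\,y_0\,w_1\,(x_1),\\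
U_2:&\quad w_1\,x_1\,y_0\,w_1\,x_0\,y_1\,w_0\,y_0\,x_0\,w_0\,x_1\,y_1\,(w_1).
\end{align*}
At $x_0$, for instance, $U_0$ joins $w_0$ with $y_1$ and $w_1$ with $y_0$; $U_1$ joins $y_0$ with $y_1$ and $w_0$ with $w_1$; $U_2$ joins $w_1$ with $y_1$ and $w_0$ with $y_0$. These are all six pairs of neighbors of $x_0$. The other vertices are checked in the same way; Section~\ref{sec:doubling} explains where the sequences come from.

\subsection{Results}

\begin{theorem}\label{thm:main}
For every $k\ge2$ and every 1-factor $I$ of $K_{2k}$, the graph $K_{2k}-I$ has a perfect set (necessarily of $2k-3$ tours).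
\end{theorem}

For a graph $G$ let $G[2]$ be the graph with vertices $v_0,v_1$ $(v\in V(G))$ in which $u_a$ and $v_b$ are adjacent iff $u$ and $v$ are adjacent in $G$. All 1-factors of $K_{2k}$ are equivalent under permutations of the vertices, and $K_k[2]=K_{2k}-I$ with $I=\{v_0v_1:v\in V(K_k)\}$.

\begin{theorem}[doubling]\label{thm:doubling}
If a connected graph $G$ that is $\delta$-regular with $\delta\ge2$ even has a perfect set, then so does $G[2]$.
\end{theorem}

\begin{theorem}\label{thm:multi}
Let $n\ge2$, $r\ge0$, $(n,r)\ne(2,0)$. The complete $n$-partite graph with all parts of size $2^r$ has a perfect set if and only if its degree $(n-1)2^r$ is even, that is, except exactly when $r=0$ and $n$ is even.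
\end{theorem}

The case $r=1$ is Theorem~\ref{thm:main}. For odd $k$, the graph $K_k$ has even degrees, and we combine doubling with one published theorem, which we do not reprove.

\begin{theorem}[Heinrich and Verrall \cite{HV}]\label{thm:HV}
For every $j\ge1$, $K_{2j+1}$ has a perfect set.
\end{theorem}

For even $k$ the graph $K_k$ has odd degrees, so there is nothing to double. Section~\ref{sec:even} constructs a perfect set directly, using nothing from Section~\ref{sec:doubling} and no cited theorem.

\section{Transition systems}

A perfect set satisfies a local condition at each vertex and a global one, namely that each object in the family is a single closed trail. The following language separates the two.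

Let $G$ be a graph with all degrees even. A \emph{transition system} of $G$ gives, for every vertex $w$, a perfect matching of the neighborhood $N(w)$; equivalently, it pairs the edges at $w$. Arriving at $w$ along an edge, one leaves along its partner. So the system decomposes the edge set into closed trails, which we call its \emph{circuits}. If there is only one circuit, it is an Euler tour whose 2-paths are exactly the given pairs. Conversely, every Euler tour gives a transition system, since two edges that are consecutive in it share only one vertex and are paired there.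

A \emph{1-factorization} of the complete graph on a finite set is a partition of the set of all pairs into perfect matchings.

\begin{proposition}\label{prop:local}
Let $G$ be $\delta$-regular with $\delta\ge2$ even. A perfect set of $G$ is the same as a family of $\delta-1$ transition systems, each with a single circuit, whose matchings at each vertex $w$ form a 1-factorization of the complete graph on $N(w)$.
\end{proposition}

\begin{proof}
A tour contains $\delta/2$ of the $\binom{\delta}{2}=(\delta-1)\delta/2$ 2-paths centered at $w$. So a perfect set has $\delta-1$ tours, and their matchings at $w$ contain every pair in $N(w)$ exactly once. Conversely, in a family as described each system is an Euler tour, and every 2-path $uwu'$ is in exactly one of these tours, namely the one whose matching at $w$ contains $\{u,u'\}$.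
\end{proof}

The local condition is easy to meet. All the work below goes into keeping the number of circuits down to one.

We say that the union of two perfect matchings of the same finite set is \emph{Hamiltonian} if, with common pairs counted twice, it is a single cycle through all points. (On two points this is a double edge.)

\section{Doubling}\label{sec:doubling}

In this section $G$ is as in Theorem~\ref{thm:doubling}, and $T$ is an Euler tour of $G$ with cyclic vertex sequence $\xi_j$ $(j\in\mathbb Z_E$, $E=|E(G)|)$ and edges $e_j=\xi_j\xi_{j+1}$. Since $G$ is simple and $\delta\ge2$, we have $E\ge3$. Since $e_{j-1}\neq e_j$ and $G$ is simple, $\xi_{j-1}\ne \xi_{j+1}$. Indices $a,b$ and all other bits are in $\mathbb F_2$.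

\subsection{Bounce and pass}

Over an edge $uv$ of $G$ lie the four edges $u_av_b$ of $G[2]$, and $N(v_b)=\{u_a:u\in N(v),\,a\in\mathbb F_2\}$. A pair in $N(v_b)$ either has the form $\{u_0,u_1\}$ or lies over a 2-path $uvu'$ of $G$. This suggests two kinds of matchings of $N(v_b)$:
\begin{itemize}
\item \emph{Bounce}: $u_0\leftrightarrow u_1$ for all $u\in N(v)$;
\item \emph{$T$-Pass} with bits $\chi_j$, one for each $j$ with $\xi_j=v$: $(\xi_{j-1})_a\leftrightarrow(\xi_{j+1})_{a+\chi_j}$ for $a=0,1$.
\end{itemize}
The pairs $\{\xi_{j-1},\xi_{j+1}\}$ with $\xi_j=v$ partition $N(v)$, so $T$-Pass is a perfect matching. The bits may differ at $v_0$ and $v_1$; we write $\chi_j(b)$ for the bit used at $(\xi_j)_b$, and $\chi+1$ for the result of changing all bits.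

\begin{lemma}\label{lem:local}
Let $T_1,\dots,T_{\delta-1}$ be a perfect set of $G$, and for each $i$ let $\chi^i$ be any bits for $T_i$ at $v_b$. Then the $2\delta-1$ matchings
$$\text{Bounce},\qquad T_i\text{-Pass}(\chi^i),\quad T_i\text{-Pass}(\chi^i+1)\qquad(1\le i\le\delta-1)$$
form a 1-factorization of the complete graph on $N(v_b)$.
\end{lemma}

\begin{proof}
The pair $\{u_0,u_1\}$ is in Bounce only. Let $u\ne u'$. The pair $\{u_a,u'_c\}$ can only be in a Pass matching of the unique $T_i$ containing $uvu'$, at the unique position $j$ of $T_i$ at which this 2-path occurs; it is in $T_i$-Pass$(\chi^i)$ if $c=a+\chi^i_j$ and in $T_i$-Pass$(\chi^i+1)$ otherwise.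
\end{proof}

It remains to distribute these matchings, at every vertex, among $2\delta-1$ transition systems so that each system has a single circuit. A system that bounces everywhere is out of the question: over each edge $xy$ it has the circuit $x_0y_0x_1y_1$. So bounces have to be mixed with passes. We let the passes of $T_2,\dots,T_{\delta-1}$ form two systems per tour (Lemma~\ref{lem:A}), and let Bounce and the two $T_1$-Passes share three systems (Lemma~\ref{lem:B}).

\subsection{Two systems of passes}

\begin{lemma}\label{lem:A}
There are bits $\chi_j(b)$ $(j\in\mathbb Z_E$, $b\in\mathbb F_2)$ such that the system using $T$-Pass$(\chi)$ at every vertex and the system using $T$-Pass$(\chi+1)$ at every vertex both have a single circuit.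
\end{lemma}

Every function $\mathbb F_2\to\mathbb F_2$ is affine, so we can write $\chi_j(b)=\alpha_jb+\beta_j$. Give the edge $(\xi_j)_a(\xi_{j+1})_b$ over $e_j$ the \emph{state} $(a,b)\in\mathbb F_2^2$. A circuit of a system of passes, suitably directed, runs over $e_0,e_1,e_2,\dots$ in this order. At $(\xi_j)_b$ it goes from $(\xi_{j-1})_a$ to $(\xi_{j+1})_{a+\chi_j(b)}$, so state $(a,b)$ over $e_{j-1}$ is followed over $e_j$ by the state
\begin{equation}\label{eq:Phi}
\Phi_j(a,b)=(b,\;a+\alpha_jb+\beta_j).
\end{equation}
The circuits therefore correspond to the cycles of the affine map $\Phi=\Phi_E\cdots\Phi_1$ on the four states over $e_0$, and we want $\Phi$ to be a 4-cycle, both for $\chi$ and for $\chi+1$.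

\smallskip
\emph{The smallest case.} Let $E=3$ (a triangle), $(\alpha_1,\alpha_2,\alpha_3)=(1,0,1)$, $(\beta_1,\beta_2,\beta_3)=(1,0,0)$. Then
$$(a,b)\mapsto(b,a+b+1)\mapsto(a+b+1,b)\mapsto(b,a+1),$$
so $\Phi$ is the 4-cycle $00\to01\to11\to10\to00$. Passing to $\chi+1$ keeps the $\alpha_j$ and turns $\beta$ into $(0,1,1)$; now
$$(a,b)\mapsto(b,a+b)\mapsto(a+b,b+1)\mapsto(b+1,a),$$
the 4-cycle $00\to10\to11\to01\to00$.

\smallskip
In general, write $\omega_1=(1,0)$, $\omega_2=(0,1)$, $\omega_3=(1,1)$. By \eqref{eq:Phi} the linear part of $\Phi_j$ is $A_{\alpha_j}$, where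
$$A_0:\ \omega_1\leftrightarrow\omega_2,\quad\omega_3\mapsto\omega_3;\qquad\qquad A_1:\ \omega_1\mapsto\omega_2\mapsto\omega_3\mapsto\omega_1 .$$
A 4-cycle is an odd permutation of the four states. Translations and $A_1$ are even, and $A_0$ is odd. So an odd number of the $\alpha_j$ must be $0$. The proof shows how to finish from there.

\begin{proof}[Proof of Lemma~\ref{lem:A}]
Write $\Phi(x)=Lx+t$ with $L=A_{\alpha_E}\cdots A_{\alpha_1}$. If $L^2=\mathrm{id}\neq L$ and $Lt\ne t$, then $\Phi^2(x)=x+(Lt+t)$ is a nonzero translation. So $\Phi^2$ has order $2$ and no fixed point, and $\Phi$ is a 4-cycle.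

Suppose that an odd number of the $\alpha_j$ are $0$. Then $L$ is an odd permutation of $\{\omega_1,\omega_2,\omega_3\}$, hence a transposition. So $L^2=\mathrm{id}\ne L$, and $L$ has a unique nonzero fixed vector $\phi_0$. The condition $Lt\ne t$ says that $t\notin\{0,\phi_0\}$, that is, $\ell(t)=1$, where $\ell$ is the linear functional with kernel $\{0,\phi_0\}$. To compute $\ell(t)$, put $\phi_j=A_{\alpha_j}\cdots A_{\alpha_1}\phi_0$; then $\phi_E=\phi_0$. From \eqref{eq:Phi},
$$t=\sum_{j=1}^E\beta_j\,A_{\alpha_E}\cdots A_{\alpha_{j+1}}\,\omega_2 .$$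
Since $A_{\alpha_E}\cdots A_{\alpha_{j+1}}$ is bijective and maps $\phi_j$ to $\phi_0$, it maps $\omega_2$ to $\phi_0$ iff $\phi_j=\omega_2$. Hence
$$\ell(t)=\sum_{j\in J}\beta_j,\qquad J=\{1\le j\le E:\phi_j\neq\omega_2\}.$$
Passing to $\chi+1$ keeps $L$ and changes every $\beta_j$, so it adds $|J|$ to $\ell(t)$. Thus, if $|J|$ is even and positive, it suffices to take $\beta_j=1$ for exactly one $j\in J$ and all other $\beta$'s equal to $0$: then $\ell(t)=1$ for both systems.

It remains to find $(\alpha_1,\dots,\alpha_E)$ with an odd number of zeros and $|J|$ even and positive. The following choices work. The third column shows $\phi_0\to\phi_1\to\cdots\to\phi_E$; the sequence closes up, so its first term is indeed the nonzero fixed vector of $L$.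
\begin{center}
\renewcommand{\arraystretch}{1.25}
\begin{tabular}{l|l|l|c|c}
$E$&$(\alpha_1,\dots,\alpha_E)$&$\phi_0\to\phi_1\to\cdots\to\phi_E$&zeros&$|J|$\\\hline
odd&$(1,0,1,0,\dots,0)$&$\omega_3\to\omega_1\to\omega_2\to\omega_3\to\cdots\to\omega_3$&$E-2$&$E-1$\\
$4$&$(1,0,0,0)$&$\omega_1\to\omega_2\to\omega_1\to\omega_2\to\omega_1$&$3$&$2$\\
even, $\ge6$&$(1,1,0,0,1,0,\dots,0)$&$\omega_3\to\omega_1\to\omega_2\to\omega_1\to\omega_2\to\omega_3\to\cdots\to\omega_3$&$E-3$&$E-2$
\end{tabular}
\end{center}
In the first and third row, once $\omega_3$ is reached again it is fixed by every further $A_0$. In the three rows $\omega_2$ occurs among $\phi_1,\dots,\phi_E$ once, twice and twice, respectively, which gives $|J|$.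
\end{proof}

\subsection{Three systems with bounces}

\begin{lemma}\label{lem:B}
There are bits $\chi$ for $T$ such that, at each vertex of $G[2]$, the three matchings Bounce, $T$-Pass$(\chi)$, $T$-Pass$(\chi+1)$ can be assigned one each to three systems $U_0,U_1,U_2$ in such a way that each of the three systems has a single circuit.
\end{lemma}

\emph{The mechanism in the smallest case.} In the octahedron (the doubled triangle $wxy$), let $U_0$ bounce at $w_1,x_1,y_1$ and pass with bit $1$ at $w_0,x_0,y_0$. From $w_0$ to $x_0$ there are then two trails over the edge $wx$: the edge $w_0x_0$, and $w_0x_1w_1x_0$ with two bounces. The first leaves $w_0$ towards $x_0$ and enters $x_0$ from $w_0$; the second leaves towards $x_1$ and enters from $w_1$. So there is a label in $\mathbb F_2$ which the trails preserve, and to which each of the three passes adds $1$. After one turn around the triangle the label has changed by $3=1$, so the two turns are joined into one circuit. This is the tour $U_0$ of Section~\ref{sec:small}, written here with a bar after each vertex at which it passes: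
$$w_0\ |\ x_0\ |\ y_1\,x_1\,y_0\ |\ w_0\ |\ x_1\,w_1\,x_0\ |\ y_0\ |\ w_1\,y_1\,(w_0).$$

\emph{Why we use a special vertex.} A first attempt would be: $U_0$ bounces at all $v_1$ and passes at all $v_0$; $U_1$ does the opposite; $U_2$ passes everywhere with the remaining bits. If the passes are $\chi_j(0)$ in $U_0$ and $\chi_j(1)$ in $U_1$, the label argument shows that $U_0$ and $U_1$ have single circuits iff $\sum_j\chi_j(0)=\sum_j\chi_j(1)=1$. In $U_2$ the bits are $\chi_j(b)+1$, so $\alpha_j=\chi_j(0)+\chi_j(1)$. Then the number of $j$ with $\alpha_j=1$ is even, and the number of $j$ with $\alpha_j=0$ has the parity of $E$. By the parity remark before the proof of Lemma~\ref{lem:A}, $U_2$ cannot have a single circuit when $E$ is even. So we perturb the attempt: at one vertex $w_0$ the systems $U_1$ and $U_2$ exchange roles.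

\begin{proof}[Proof of Lemma~\ref{lem:B}]
Fix a vertex $w$ of $G$, and let $W=\{j:\xi_j=w\}$ and $h=|W|\ge1$. We write cyclically consecutive elements of $W$ as integers $p<q$, with $q=p+E$ if $h=1$. Then $q-p\ge3$: for $h=1$ because $E\ge3$, and for $h\ge2$ because $\xi_j\ne\xi_{j+1}$ and $\xi_{j-1}\ne\xi_{j+1}$ for all $j$.

Let $\theta_j$ $(j\in\mathbb Z_E)$ be bits to be chosen later. Put $\chi_j(0)=\theta_j$ and $\chi_j(1)=\nu_j$, where
$$\nu_j=\theta_j+1\ \text{ if }j-1\in W,\qquad \nu_j=\theta_j\ \text{ otherwise.}$$
In particular $\nu_q=\theta_q$ for $q\in W$. Assign the matchings as follows.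
\begin{center}
\renewcommand{\arraystretch}{1.2}
\begin{tabular}{l|c|c|c}
vertex&$U_0$&$U_1$&$U_2$\\\hline
$v_1$ (all $v$)&Bounce&Pass$(\nu_j)$&Pass$(\nu_j+1)$\\
$v_0$, $v\ne w$&Pass$(\theta_j)$&Bounce&Pass$(\theta_j+1)$\\
$w_0$&Pass$(\theta_j)$&Pass$(\theta_j+1)$&Bounce
\end{tabular}
\end{center}
For each system we find a quantity $f_i\in\mathbb F_2$ such that $U_i$ has a single circuit iff $f_i=1$.

\medskip
\noindent\textbf{The system $U_0$.} Over $e_j$, with $x=\xi_j$ and $y=\xi_{j+1}$, the bounces at $x_1$ and $y_1$ combine the four edges into exactly two trails from $x_0$ to $y_0$, namely $x_0\,y_0$ and $x_0\,y_1\,x_1\,y_0$. The trail leaving $x_0$ towards $y_a$ enters $y_0$ from $x_a$, so the label $a$ is preserved; the pass at position $j$ adds $\theta_j$ to it. Hence $U_0$ has a single circuit iff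
$$f_0:=\sum_j\theta_j=1 .$$

\noindent\textbf{The system $U_1$.} If $j,j+1\notin W$, then over $e_j$ (with $x=\xi_j$ and $y=\xi_{j+1}$) the bounces at $x_0$ and $y_0$ give the two trails $x_1\,y_1$ and $x_1\,y_0\,x_0\,y_1$ from $x_1$ to $y_1$; the trail leaving $x_1$ towards $y_a$ enters $y_1$ from $x_a$.

The remaining edges of $T$ come in disjoint pairs $e_{q-1},e_q$ with $q\in W$. Let $x=\xi_{q-1}$, $y=\xi_{q+1}$; here $x,y\neq w$. At position $q$ the pass bits at $w_0$ and $w_1$ are $\theta_q+1$ and $\nu_q=\theta_q$, so one of them is $1$ and the other $0$. Let $w_g$ be the copy with bit $1$ and $w_{g'}$ the copy with bit $0$. Thus $x_a\leftrightarrow y_{a+1}$ at $w_g$ and $x_a\leftrightarrow y_a$ at $w_{g'}$. Together with the bounces at $x_0$ and $y_0$, the eight edges over $e_{q-1},e_q$ form exactly the two trails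
$$x_1\,w_{g'}\,y_1,\qquad x_1\,w_g\,y_0\,w_{g'}\,x_0\,w_g\,y_1 .$$
So the trail leaving $x_1$ towards $w_\beta$ enters $y_1$ from $w_\beta$, and again the label is preserved, whatever $\theta_q$ is.

All these trails are joined at the positions $j\notin W$, where the pass at $(\xi_j)_1$ adds $\nu_j$ to the label. Exactly $h$ positions $j$ satisfy $j-1\in W$, and none of them is in $W$. Hence $U_1$ has a single circuit iff
$$f_1:=\sum_{j\notin W}\nu_j=h+\sum_{j\notin W}\theta_j=1 .$$

\noindent\textbf{The system $U_2$.} Let $p,q$ be consecutive in $W$. At the inner positions $p+1,\dots,q-1$ both copies of $\xi_j$ pass, with bits $\theta_j+1$ at $(\xi_j)_0$ and $\nu_j+1$ at $(\xi_j)_1$. In the notation $\alpha_jb+\beta_j$ of Lemma~\ref{lem:A} this means $\beta_j=\theta_j+1$, $\alpha_{p+1}=1$, and $\alpha_j=0$ at the other inner positions. So the edges over the segment $e_p,\dots,e_{q-1}$ form four trails $P_x$ $(x\in\mathbb F_2^2)$, where $P_x$ leads from the start state $x$ over $e_p$ to the end state $Lx+t$ over $e_{q-1}$, with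
$$L=A_0^{\,q-p-2}A_1,\qquad L\omega_2=\omega_3 .$$
A start state $(a,b)$ belongs to an edge at $w_a$, an end state $(a,b)$ to an edge at $w_b$. The bounce at $w_0$ joins the starts $(0,0)$ and $(0,1)$ with each other, and the ends $(0,0)$ and $(1,0)$ with each other. The pass at $w_1$ at position $q$ joins the end $(a,1)$ to the start $(1,a+\nu_q+1)$ of the next segment.

The danger is that both trails starting at $w_0$, that is $P_0$ and $P_{\omega_2}$, also end at $w_0$: the bounces would close them to a short circuit. This is why $\nu_{p+1}$ was shifted. Indeed the ends of $P_0,P_{\omega_2}$ are $t$ and $t+\omega_3$, so exactly one of the two, say $P_u$, ends at $w_0$; let $P_{u'}$ be the other. As $L$ is bijective, the four ends are distinct, so two of the four trails end at $w_0$. Hence exactly one of $P_{\omega_1},P_{\omega_3}$, say $P_z$, ends at $w_0$; let $P_{z'}$ be the other. So the segment yields exactly two trails from $w_1$ to $w_1$, which use all four $P_x$ (see Figure~\ref{fig:segment}):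
$$P_{z'}\qquad\text{and}\qquad P_z,\;P_u^{-1},\;P_{u'} .$$

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[very thick] (0,3)--(5,3) node[midway,above]{\small $P_u=P_{0}$};
\draw[very thick] (0,2)--(5,0) node[pos=0.14,above]{\small $P_{u'}$};
\draw[very thick] (0,1)--(5,2) node[pos=0.14,above]{\small $P_z$};
\draw[dashed,thick] (0,0)--(5,1) node[pos=0.14,above]{\small $P_{z'}$};
\draw[very thick] (0,3) to[out=180,in=180] (0,2);
\draw[very thick] (5,3) to[out=0,in=0] (5,2);
\foreach \y in {0,1,2,3} {\fill (0,\y) circle (2pt); \fill (5,\y) circle (2pt);}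
\node[left] at (-0.4,3) {\small $(0,0)$ at $w_0$};
\node[left] at (-0.4,2) {\small $(0,1)$ at $w_0$};
\node[left] at (-0.4,1) {\small $(1,0)$ at $w_1$};
\node[left] at (-0.4,0) {\small $(1,1)$ at $w_1$};
\node[right] at (5.4,3) {\small $(0,0)$ at $w_0$};
\node[right] at (5.4,2) {\small $(1,0)$ at $w_0$};
\node[right] at (5.4,1) {\small $(0,1)$ at $w_1$};
\node[right] at (5.4,0) {\small $(1,1)$ at $w_1$};
\end{tikzpicture}
\caption{The four lifts of a segment of $T$ between two consecutive visits to $w$, in the system $U_2$, drawn for $L=A_0A_1$ and $t=0$. Left: start states; right: end states; the arcs are the bounces at $w_0$. The solid lines form one trail from $w_1$ to $w_1$, the dashed line the other.}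
\label{fig:segment}
\end{figure}

These two trails give a bijection $c\mapsto a$ of $\mathbb F_2$, from starts $(1,c)$ to ends $(a,1)$. It has the form $a=c+\kappa$, and it can be read off from $P_{z'}$: if $z'=(1,c)$, then
$$\kappa=c+(\text{first coordinate of }Lz'+t).$$
We need two facts about how $\kappa$ depends on $t$.
\begin{itemize}
\item Replacing $t$ by $t+\omega_1$ changes no second coordinate of an end. So $z'$ stays the same, and $\kappa$ changes.
\item Replacing $t$ by $t+\omega_2$ changes all second coordinates of ends, so it interchanges $z$ and $z'$. Since $z+z'=\omega_2$, the bit $c$ changes; since $L\omega_2=\omega_3$, the vector $Lz'+t$ changes by $\omega_3+\omega_2=\omega_1$. Both summands of $\kappa$ change, and $\kappa$ does not.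
\end{itemize}
Since the pass at $w_1$ at position $q$ adds $\nu_q+1=\theta_q+1$, going once around changes the label by
$$f_2:=\sum\kappa+\sum_{q\in W}(\theta_q+1),$$
where the first sum is over the $h$ segments. So $U_2$ has a single circuit iff $f_2=1$.

\medskip
\noindent\textbf{Choice of $\theta$.} Fix consecutive $p,q\in W$. We toggle single bits, whatever the current values are. This changes no $\alpha_j$. Since $q-p\ge3$, both $q-1$ and $q-2$ are inner positions.
\begin{itemize}
\item Toggling $\theta_{q-1}$ changes $\beta_{q-1}$, the last $\beta$ of the segment, hence $t$ by $\omega_2$; so $\kappa$ is unchanged. As $q-1\notin W$, the triple $(f_0,f_1,f_2)$ changes by $(1,1,0)$.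
\item Toggling $\theta_{q-2}$ changes $t$ by $A_{\alpha_{q-1}}\omega_2=A_0\omega_2=\omega_1$, because $q-1\ge p+2$ and so $\alpha_{q-1}=0$; so $\kappa$ changes. As $q-2\notin W$, $(f_0,f_1,f_2)$ changes by $(1,1,1)$.
\item Toggling $\theta_q$ affects no $\kappa$ and not $f_1$, but it changes $f_0$ and the second sum in $f_2$; $(f_0,f_1,f_2)$ changes by $(1,0,1)$.
\end{itemize}
The sum of the first two vectors is $(0,0,1)$; adding it to the third gives $(1,0,0)$, and adding that to the first gives $(0,1,0)$. So the three vectors form a basis of $\mathbb F_2^3$, and we can reach $f_0=f_1=f_2=1$.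
\end{proof}

For the triangle with $(\xi_0,\xi_1,\xi_2)=(w,x,y)$ the choice $\theta=(1,1,1)$ works. Then $f_0=1$ and $f_1=1+1+1=1$; moreover $\beta_1=\beta_2=0$, so $t=0$, we are in the situation of Figure~\ref{fig:segment}, $P_{z'}$ leads from $z'=(1,1)$ to $(0,1)$, $\kappa=1$, and $f_2=1+(1+1)=1$. The resulting tours are those of Section~\ref{sec:small}.

\subsection{Proof of Theorem~\ref{thm:doubling} and of Theorem~\ref{thm:main} for odd \texorpdfstring{$k$}{k}}

\begin{proof}[Proof of Theorem~\ref{thm:doubling}]
Let $T_1,\dots,T_{\delta-1}$ be a perfect set of $G$. Apply Lemma~\ref{lem:B} to $T_1$ and Lemma~\ref{lem:A} to each $T_i$ with $i\ge2$. This gives $3+2(\delta-2)=2\delta-1$ transition systems of the $2\delta$-regular graph $G[2]$, each with a single circuit. At each vertex they use the matchings of Lemma~\ref{lem:local}, each once. By Proposition~\ref{prop:local} they form a perfect set.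
\end{proof}

If $k\ge3$ is odd, then $K_k$ is connected and $(k-1)$-regular with $k-1\ge2$ even, and it has a perfect set by Theorem~\ref{thm:HV}. By Theorem~\ref{thm:doubling}, $K_k[2]=K_{2k}-I$ has one. This proves Theorem~\ref{thm:main} for odd $k$; the case $k=2$ was settled in Section~\ref{sec:small}.

\section{Even \texorpdfstring{$k\ge4$}{k at least 4}}\label{sec:even}

Let $k\ge4$ be even and $n=k-1=2m+1\ge3$. Put $\Gamma=\mathbb Z_{2n}$ and $\tau(v)=v+n$. We take the vertex set $\Gamma\cup\{\infty,\infty'\}$ and
$$I=\{\{\infty,\infty'\}\}\cup\{\{v,v+n\}:v\in\Gamma\}.$$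
The graph $K_{2k}-I$ is $2n$-regular, so by Proposition~\ref{prop:local} we need $2n-1$ transition systems; we number them $t=0,\dots,2n-2$. The idea is to use translation-invariant matchings at the vertices of $\Gamma$ as far as possible, and to defer the problem of joining everything into one circuit to the two vertices $\infty,\infty'$.

\subsection{Strands and the closing condition}\label{sec:closing}

Put $D=(\Gamma\setminus\{0,n\})\cup\{\infty,\infty'\}$, so $|D|=2n$. At $v\in\Gamma$ let $d\in D\cap\Gamma$ stand for the neighbor $v+d$. A perfect matching of $D$ thus gives a perfect matching of $N(v)$ at every $v\in\Gamma$.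

Suppose that a system $t$ has been specified at all $v\in\Gamma$ in such a way that the edges are partitioned into $2n$ trails, called \emph{strands}, each leading from $\infty$ to $\infty'$ with all interior vertices in $\Gamma$. Then there is a permutation $\rho_t$ of $\Gamma$ such that the strand starting with the edge $\infty v$ ends with the edge $\rho_t(v)\infty'$. Now let system $t$ use the perfect matching $X_t$ of $\Gamma=N(\infty)$ at $\infty$ and the perfect matching $Y_t$ of $\Gamma=N(\infty')$ at $\infty'$. Name each strand by its first vertex $v\in\Gamma$. Then $X_t$ joins the starts of strands, $\rho_t^{-1}(Y_t)$ joins their ends, and the circuits of system $t$ correspond to the cycles of $X_t\cup\rho_t^{-1}(Y_t)$.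

Hence we obtain a perfect set as soon as the matchings at each $v\in\Gamma$ form a 1-factorization, all systems have strands as above, $\{X_t\}$ and $\{Y_t\}$ are 1-factorizations of the complete graph on $\Gamma$, and
\begin{equation}\label{eq:star}
X_t\cup\rho_t^{-1}(Y_t)\ \text{ is Hamiltonian for all }t=0,\dots,2n-2 .
\end{equation}

\subsection{The case \texorpdfstring{$k=4$}{k=4} by hand}\label{sec:k4}

Here $n=3$, $\Gamma=\mathbb Z_6$ and $D=\{1,2,4,5,\infty,\infty'\}$. The five matchings
\begin{align*}
M_0&=\{\infty\infty',15,24\},& M_1&=\{\infty1,52,4\infty'\},& M_2&=\{\infty5,14,2\infty'\},\\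
M_3&=\{\infty2,45,1\infty'\},& M_4&=\{\infty4,21,5\infty'\}
\end{align*}
contain each of the $15$ pairs in $D$ once. System $t$ uses $M_t$ at every $v\in\Gamma$ for $t=2,3,4$. In system $2$, a trail coming from $\infty$ to $v$ continues to $v+5=v-1$. There it arrives from the neighbor with difference $1$, which is paired with $4$, so it goes on to $v-1+4=v+3$. There it arrives from difference $2$, which is paired with $\infty'$. So the strands are $\infty,v,v-1,v+3,\infty'$, and $\rho_2(v)=v+3$. Likewise $M_3$ gives the strands $\infty,v,v+2,v+1,\infty'$ and $\rho_3(v)=v+1$, and $M_4$ gives $\infty,v,v-2,v-1,\infty'$ and $\rho_4(v)=v-1$. In each of these systems the six strands use $6\cdot2=12$ edges inside $\Gamma$, which are all of them.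

The matching $M_0$ is of another kind: it joins $\infty$ directly to $\infty'$, and it pairs $d$ with $-d$, so a trail arriving with step $d$ leaves with the same step. Used everywhere, it would produce closed trails that never reach $\infty$ or $\infty'$. So we mix it with $M_1$, which makes a trail from $\infty$ use step $1$, then step $2$, then exit to $\infty'$. Let $S=\{0,1,2\}$ and $S'=\{3,4,5\}$. System $0$ uses $M_1$ at $S$ and $M_0$ at $S'$; system $1$ uses $M_0$ at $S$ and $M_1$ at $S'$. In system $0$ there are the strands $\infty v\infty'$ for $v\in S'$. The others start at $v\in S$ and are found by keeping the step at vertices of $S'$ and going to the next step at vertices of $S$: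
$$0\to1\to3\to5\to1,\qquad 1\to2\to4\to0,\qquad 2\to3\to4\to5\to0\to2 .$$
They use $4+3+5=12$ edges inside $\Gamma$, which are all of them. So $\rho_0=(0\,1)$. Translation by $3$ carries system $0$ to system $1$, so $\rho_1=(3\,4)$.

For the closing we use the 1-factorization
\begin{gather*}
B_1=\{01,23,45\},\quad B_5=\{05,12,34\},\\
L_0=\{03,24,15\},\quad L_1=\{14,02,35\},\quad L_2=\{25,04,13\}
\end{gather*}
of the complete graph on $\mathbb Z_6$, and the assignment
\begin{center}
\renewcommand{\arraystretch}{1.15}
\begin{tabular}{c|c|c|l|l}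
$t$&$X_t$&$Y_t$&$\rho_t^{-1}(Y_t)$&cycle $X_t\cup\rho_t^{-1}(Y_t)$\\\hline
$0$&$L_0$&$B_1$&$B_1$&$0\,3\,2\,4\,5\,1$\\
$1$&$L_1$&$B_5$&$B_5$&$1\,4\,3\,5\,0\,2$\\
$2$&$B_1$&$L_0$&$L_0-3=L_0$&$0\,3\,2\,4\,5\,1$\\
$3$&$B_5$&$L_1$&$L_1-1=L_0$&$0\,5\,1\,2\,4\,3$\\
$4$&$L_2$&$L_2$&$L_2+1=L_0$&$2\,5\,1\,3\,0\,4$
\end{tabular}
\end{center}
Here $(0\,1)$ maps $B_1$ to itself and $(3\,4)$ maps $B_5$ to itself. Each factor occurs once among the $X_t$ and once among the $Y_t$, and \eqref{eq:star} holds by the last column. So Theorem~\ref{thm:main} is proved for $k=4$.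

In general we need four things: a 1-factorization of $D$ into one matching $M_0$ and matchings $M_i$ that prescribe a sequence of steps; the existence of strands when $M_0$ and $M_1$ are mixed; control of the shifts $\rho_i$ for $i\ge2$; and a closing that works although $\rho_0$ is not known explicitly.

\subsection{A 1-factorization of \texorpdfstring{$D$}{D}}

Let
$$M_0=\{\{\infty,\infty'\}\}\cup\{\{d,-d\}:1\le d\le n-1\}.$$
For $a=(a_1,\dots,a_{n-1})$ with $a_j\in\Gamma$ such that every $d\in\{1,\dots,n-1\}$ equals $\pm a_j$ for exactly one $j$, let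
$$M(a)=\bigl\{\{\infty,a_1\},\{-a_1,a_2\},\dots,\{-a_{n-2},a_{n-1}\},\{-a_{n-1},\infty'\}\bigr\}.$$
Since $\pm a_1,\dots,\pm a_{n-1}$ are the elements of $\Gamma\setminus\{0,n\}$, each once, $M(a)$ is a perfect matching of $D$. If it is used at every $v\in\Gamma$, a trail from $\infty$ makes the steps $a_1,a_2,\dots,a_{n-1}$ and exits to $\infty'$. (In Section~\ref{sec:k4}, $M_1=M(1,2)$, $M_2=M(-1,-2)$, $M_3=M(2,-1)$, $M_4=M(-2,1)$.)

Up to signs, consecutive steps should run through all pairs. This is what the zigzag decomposition of the complete graph on $\mathbb Z_{2m}$ into Hamilton paths does. For $0\le r\le m-1$ put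
$$\pi_r(2i)=r+i\quad(1\le i\le m),\qquad \pi_r(2i+1)=r-i\quad(0\le i\le m-1),$$
so $\pi_r$ takes the values $r,\,r+1,\,r-1,\,r+2,\dots,r-m+1,\,r+m$ in $\mathbb Z_{2m}$. Let $c:\mathbb Z_{2m}\to\{1,\dots,2m\}$ be a bijection; recall that $2m=n-1$. For each $r$ choose
$$y^{(r)}=(y_1,\dots,y_{2m}),\quad y_j=\pm c(\pi_r(j))\ \text{ with any signs},$$
and put $z^{(r)}=(y_{2m},-y_{2m-1},y_{2m-2},\dots,y_2,-y_1)$, that is, $z_i=(-1)^{i+1}y_{2m+1-i}$.

\begin{lemma}\label{lem:fact}
$M_0$ and the $4m$ matchings $M(\pm y^{(r)})$, $M(\pm z^{(r)})$, $0\le r<m$, form a 1-factorization of the complete graph on $D$.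
\end{lemma}

\begin{proof}
The values $r-m+1,\dots,r,r+1,\dots,r+m$ of $\pi_r$ show that $\pi_r$ is a bijection onto $\mathbb Z_{2m}$. Moreover,
$$\pi_r(2i-1)+\pi_r(2i)=2r+1\ (1\le i\le m),\qquad \pi_r(2i)+\pi_r(2i+1)=2r\ (1\le i\le m-1).$$
In $\mathbb Z_{2m}$ there are exactly $m$ pairs of distinct elements with sum $2r+1$. There are exactly $m-1$ with sum $2r$, since $2x=2r$ has two solutions $x$. The pairs $\{\pi_r(j),\pi_r(j+1)\}$ for fixed $r$ are distinct, so they are all of these. Hence, over all $r$ and $j$, they run through all pairs of distinct elements of $\mathbb Z_{2m}$ exactly once. The ends $\pi_r(1)=r$ and $\pi_r(2m)=r+m$ run through $\mathbb Z_{2m}$ exactly once.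

Fix $r$ and $1\le j\le 2m-1$. The matchings $M(y),M(-y)$ contain $\{-y_j,y_{j+1}\}$ and $\{y_j,-y_{j+1}\}$. The pair $\{-z_i,z_{i+1}\}$ with $i=2m-j$ equals $\{(-1)^iy_{j+1},(-1)^{i}y_{j}\}$, so $M(z),M(-z)$ contain, in some order, $\{y_j,y_{j+1}\}$ and $\{-y_j,-y_{j+1}\}$. So all four sign patterns of the pair $\{\pm y_j,\pm y_{j+1}\}$ occur once. At the ends, $M(y),M(-y)$ contain $\{\infty,\pm y_1\}$ and $\{\mp y_{2m},\infty'\}$, while $M(z),M(-z)$ contain $\{\infty,\pm y_{2m}\}$ and $\{\pm y_1,\infty'\}$. So each of $\infty,\infty'$ is paired once with each of $\pm y_1,\pm y_{2m}$. Altogether, every pair in $D$ that is not in $M_0$ occurs exactly once.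
\end{proof}

Denote these matchings by $M_i=M(a^{(i)})$, $1\le i\le 4m=2n-2$, in an order to be chosen, and put $s_i=\sum_ja^{(i)}_j\in\Gamma$. With $U=\sum_{j\text{ odd}}y_j$ and $V=\sum_{j\text{ even}}y_j$, the four values $s_i$ coming from $r$ are
\begin{equation}\label{eq:UV}
\pm(U+V),\qquad\pm(V-U),
\end{equation}
since the coefficient of $y_j$ in $\sum z_i$ is $(-1)^{(2m+1-j)+1}=(-1)^j$.

\subsection{The strands}

Let $S=\{0,\dots,n-1\}$ and $S'=\Gamma\setminus S=\tau(S)$. At $v\in\Gamma$ we use the following matchings:
\begin{itemize}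
\item system $t\ge2$ uses $M_t$;
\item system $0$ uses $M_1$ if $v\in S$ and $M_0$ if $v\in S'$;
\item system $1$ uses $M_0$ if $v\in S$ and $M_1$ if $v\in S'$.
\end{itemize}
At every $v\in\Gamma$ each of $M_0,\dots,M_{2n-2}$ is used exactly once. The sets $S$ and $S'$ are chosen so that for $1\le d\le n-1$ every coset of $\langle d\rangle=\langle\gcd(d,2n)\rangle$ in $\Gamma$ meets both of them: $S$ and $S'$ each consist of $n$ consecutive residues, and $\gcd(d,2n)\le d<n$.

\begin{lemma}\label{lem:strands}
In each system $t$ the edges are partitioned into $2n$ strands as in Section~\ref{sec:closing}. Moreover, $\rho_i(v)=v+s_i$ for $i\ge2$; $\rho_0$ fixes $S'$ pointwise and $\rho_0(S)=S$; and $\rho_1=\tau\rho_0\tau$ fixes $S$ pointwise and $\rho_1(S')=S'$.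
\end{lemma}

\begin{proof}
Let $a=a^{(t)}$ if $t\ge2$ and $a=a^{(1)}$ if $t\in\{0,1\}$. Orient each edge and give it a level: $\infty v$ is directed towards $v$ and has level $0$; $\{v,v+a_j\}$ is directed from $v$ to $v+a_j$ and has level $j$; $v\infty'$ is directed towards $\infty'$ and has level $n$. As $\pm a_1,\dots,\pm a_{n-1}$ are the elements of $\Gamma\setminus\{0,n\}$, each once, every edge inside $\Gamma$ gets exactly one orientation and one level. At $v\in\Gamma$, in the notation of $D$, the in-edges are $\infty,-a_1,\dots,-a_{n-1}$ and the out-edges are $a_1,\dots,a_{n-1},\infty'$. Both $M_0$ and $M(a)$ pair in-edges with out-edges. Going from an in-edge to its partner, $M(a)$ raises the level by one, and $M_0$ keeps the level, except that its pair $\{\infty,\infty'\}$ goes from level $0$ to level $n$.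

Consider a closed trail that follows these transitions and avoids $\infty,\infty'$. It is directed and its level never decreases, so the level is a constant $j$ with $1\le j\le n-1$, only transitions of $M_0$ are used, and the vertex set is a coset of $\langle a_j\rangle$. For $t\ge2$ this is impossible, as $M_0$ is not used. For $t=0$ the coset would lie in $S'$, and for $t=1$ in $S$; this is impossible as well. Hence all edges lie on directed trails that start at $\infty$ (no edge enters $\infty$) and end at $\infty'$ (no edge leaves $\infty'$). Each of the $2n$ edges at $\infty$ starts one of them.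

For $i\ge2$ the strand starting with $\infty v$ makes the steps $a_1,\dots,a_{n-1}$ and ends with $(v+s_i)\infty'$. In system $0$ the strand starting with $\infty v$ is $\infty v\infty'$ if $v\in S'$. If $v\in S$, the strand continues from $v$ by the transition $\{\infty,a_1\}$ of $M_1$, so it uses no transition $\{\infty,\infty'\}$. It reaches $\infty'$ through a transition $\{-a_{n-1},\infty'\}$ of $M_1$, hence at a vertex of $S$. So $\rho_0(S)=S$. Finally, translation by $n$ carries the transitions of system $0$ at $\Gamma$ to those of system $1$, so $\rho_1=\tau\rho_0\tau$; the remaining claims follow.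
\end{proof}

\subsection{Two lemmas on Hamiltonian unions}

For a perfect matching $Q$ let $Q(x)$ denote the partner of $x$.

\begin{lemma}\label{lem:common}
Let $Q,R$ be perfect matchings (possibly equal) of a $2N$-set, $N\ge1$. There is a perfect matching $F$ such that $F\cup Q$ and $F\cup R$ are both Hamiltonian.
\end{lemma}

\begin{proof}
We use induction on $N$; for $N=1$ take $F=Q=R$. Let $N\ge2$. Pick any $x$, and $y\ne x$ with $y\notin\{Q(x),R(x)\}$; this is possible as $2N-1\ge3$. Delete $x$ and $y$, and replace the two pairs of $Q$ at $x$ and $y$ by the pair $\{Q(x),Q(y)\}$. Do the same for $R$. This gives perfect matchings $Q',R'$ of the smaller set. Let $F'$ be a matching for $Q',R'$, and put $F=F'\cup\{xy\}$. Then $F\cup Q$ arises from the cycle $F'\cup Q'$ by replacing the $Q'$-edge $Q(x)Q(y)$ by the path $Q(x),x,y,Q(y)$, so it is Hamiltonian; likewise for $R$.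
\end{proof}

\begin{lemma}\label{lem:GK}
For $i\in\mathbb Z_{2n-1}$ let $K_i=\{\{*,i\}\}\cup\{\{i+x,i-x\}:1\le x\le n-1\}$ on $\mathbb Z_{2n-1}\cup\{*\}$. The $K_i$ form a 1-factorization, and if $\gcd(j-i,2n-1)=1$, then $K_i\cup K_j$ is Hamiltonian.
\end{lemma}

\begin{proof}
A pair $\{a,b\}$ of distinct elements of $\mathbb Z_{2n-1}$ lies in $K_i$ iff $a+b=2i$, which determines $i$ since $2n-1$ is odd; and $\{*,i\}$ lies in $K_i$ only. Let $\Delta=j-i$. Away from the partners of $*$, the matchings $K_i$ and $K_j$ are the reflections $x\mapsto2i-x$ and $x\mapsto2i+2\Delta-x$. So the union contains the path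
$$*,\ i,\ i+2\Delta,\ i-2\Delta,\ i+4\Delta,\ i-4\Delta,\ \dots,\ i+2(n-1)\Delta,\ i-2(n-1)\Delta,$$
with edges alternately in $K_i,K_j,K_i,\dots$. As $2\Delta$ is a unit modulo $2n-1$, the path visits every point exactly once. Its last point $i-2(n-1)\Delta=i+\Delta=j$ is joined to $*$ in $K_j$.
\end{proof}

\subsection{The case \texorpdfstring{$k\ge8$}{k at least 8}}

Now $n\ge7$, that is, $m\ge3$. In this range the signs can be chosen so that all the shifts agree.

\begin{lemma}\label{lem:signs}
For $m\ge3$, the bijection $c$ and the signs in the $y^{(r)}$ can be chosen such that all $s_i$ equal one value $s\in\{0,n\}$.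
\end{lemma}

\begin{proof}
Put $t_m=m(m+1)/2$. First, the subset sums of $\{1,\dots,m\}$ are all the integers in $[0,t_m]$. This follows by induction on $m$: the subsets avoiding $m$ give $[0,t_{m-1}]$, those containing $m$ give $[m,t_m]$, and $m\le t_{m-1}+1$. A signed sum $\sum_{i=1}^m\epsilon_ii$ with $\epsilon_i=\pm1$ equals $2\Sigma-t_m$, where $\Sigma$ is the sum of the $i$ with $\epsilon_i=1$. So the signed sums are all the integers in $[-t_m,t_m]$ with the parity of $t_m$.

Hence there are signs with $\sum_{i=1}^m\epsilon_ii\equiv0\pmod n$. If $m\equiv0,3\pmod4$, then $t_m$ is even, and we take the sum $0$. If $m\equiv1,2\pmod4$, then $m\ge5$ and $t_m$ is odd, and we take the sum $n=2m+1$; it is odd, and it is at most $t_m$ because $m^2+m\ge4m+2$ for $m\ge4$.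

For $0\le x\le m-1$ put $c(x)=x+1$ and $c(x+m)=n-(x+1)$; this is a bijection onto $\{1,\dots,2m\}$. In all $y^{(r)}$ give $c(x)$ the sign $\epsilon_{x+1}$ and $c(x+m)$ the sign $-\epsilon_{x+1}$. Both signed values are congruent to $\epsilon_{x+1}(x+1)$ modulo $n$. The sets $\{\pi_r(j):j\text{ odd}\}=\{r-m+1,\dots,r\}$ and $\{\pi_r(j):j\text{ even}\}=\{r+1,\dots,r+m\}$ consist of $m$ consecutive elements of $\mathbb Z_{2m}$ each, so each contains exactly one of $x,x+m$ for every $x$. Hence
$$U\equiv V\equiv\sum_{i=1}^m\epsilon_ii\equiv0\pmod n .$$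
So in $\Gamma=\mathbb Z_{2n}$ we have $2U=2V=0$, and all four values \eqref{eq:UV} equal $U+V\in\{0,n\}$. The parity of $U+V$ is that of $1+2+\dots+2m$, which does not depend on $r$. As $n$ is odd, the parity decides between $0$ and $n$, so $U+V$ is the same element of $\Gamma$ for all $r$.
\end{proof}

For $m=1$ and $m=2$ this argument fails, since $\pm1\not\equiv0\pmod 3$ and $\pm1\pm2\not\equiv0\pmod5$. That is why $k=4$ and $k=6$ are treated separately.

Choose $c$ and the signs as in Lemma~\ref{lem:signs}, and let $\sigma$ be translation by $s$, so that $\sigma\in\{\mathrm{id},\tau\}$ and $\sigma^2=\mathrm{id}$. Then $\rho_t=\sigma$ for all $t\ge2$. We shall take for $\{X_t\}$ a copy on $\Gamma$ of the 1-factorization of Lemma~\ref{lem:GK}, and put $Y_t=\sigma(X_{\psi(t)})$ for a permutation $\psi$ that interchanges $0$ and $1$. For $t\ge2$, condition \eqref{eq:star} then says that $X_t\cup X_{\psi(t)}$ is Hamiltonian, and Lemma~\ref{lem:GK} offers many such pairs. The difficulty is in the systems $t=0,1$, since about $\rho_0$ and $\rho_1$ we know only what Lemma~\ref{lem:strands}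 says. Put
$$g_t=\rho_t^{-1}\sigma\qquad(t=0,1)$$
and write $F_0=X_0$, $F_1=X_1$. For $t=0,1$ we need that $F_0\cup g_0F_1$ and $F_1\cup g_1F_0$ are Hamiltonian; the latter means that $F_0\cup g_1^{-1}F_1$ is. Any $F_0,F_1$ with $F_0\cup F_1$ Hamiltonian can serve as the images of $K_0,K_1$. So $F_0$ must have a Hamiltonian union with each of three matchings, whereas Lemma~\ref{lem:common} handles two. The next lemma chooses $F_1$ so that two of the three coincide.

\begin{lemma}\label{lem:claim}
There is a perfect matching $F_1$ of $\Gamma$ such that among $F_1,\ g_0F_1,\ g_1^{-1}F_1$ there are at most two distinct matchings.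
\end{lemma}

\begin{proof}
Let $s=0$, and let $F_1=\{\{v,v+n\}:v\in S\}$. Since $\rho_0$ fixes $S'$ pointwise,
$$g_0F_1=\rho_0^{-1}F_1=\{\{\rho_0^{-1}(v),v+n\}:v\in S\}=\{\{u,\rho_0(u)+n\}:u\in S\}.$$
Since $\rho_1$ fixes $S$ pointwise and $\rho_1(u+n)=\tau\rho_0\tau(u+n)=\rho_0(u)+n$, also
$$g_1^{-1}F_1=\rho_1F_1=\{\{u,\rho_0(u)+n\}:u\in S\}.$$
So $g_0F_1=g_1^{-1}F_1$.

Let $s=n$. Then $g_0=\rho_0^{-1}\tau$ interchanges $S$ and $S'$, because $\rho_0$ preserves both sets. So all cycles of $g_0$ have even length. Let $F_1$ join each $x$ to $g_0^{\ell/2}(x)$, where $\ell$ is the length of the $g_0$-cycle of $x$. Then $g_0F_1=F_1$.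
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for even $k\ge8$]
Let $F_1$ be as in Lemma~\ref{lem:claim}. By Lemma~\ref{lem:common}, applied to the at most two distinct matchings there, we find $F_0$ such that
$$F_0\cup F_1,\qquad F_0\cup g_0F_1,\qquad F_0\cup g_1^{-1}F_1$$
are all Hamiltonian. Both $F_0\cup F_1$ and $K_0\cup K_1$ are cycles on $2n$ points whose edges alternate between the two matchings, so there is a bijection $\mathbb Z_{2n-1}\cup\{*\}\to\Gamma$ taking $K_0$ to $F_0$ and $K_1$ to $F_1$. Let $X_i$ be the image of $K_i$, for $0\le i\le2n-2$, so $X_0=F_0$ and $X_1=F_1$. Put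
$$Y_t=\sigma(X_{\psi(t)}),\qquad \psi=(0\;1)(2\;3\;4)(5\;6)(7\;8)\cdots(2n-3\;\;2n-2).$$
Both $\{X_t\}$ and $\{Y_t\}$ are 1-factorizations. The 3-cycle in $\psi$ is there because the number $2n-3$ of indices $t\ge2$ is odd, and $\psi$ may not fix any of them. We check \eqref{eq:star}.
\begin{itemize}
\item $t=0$: $X_0\cup\rho_0^{-1}\sigma X_1=F_0\cup g_0F_1$ is Hamiltonian.
\item $t=1$: $X_1\cup\rho_1^{-1}\sigma X_0=F_1\cup g_1F_0=g_1(g_1^{-1}F_1\cup F_0)$ is Hamiltonian.
\item $t\ge2$: $\rho_t=\sigma$, so the union is $X_t\cup X_{\psi(t)}$ with $\psi(t)-t\in\{1,-1,-2\}$. This is Hamiltonian by Lemma~\ref{lem:GK}, since $2n-1$ is odd.\qedhere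
\end{itemize}
\end{proof}

\subsection{The case \texorpdfstring{$k=6$}{k=6}}

Here $n=5$, $m=2$, $\Gamma=\mathbb Z_{10}$. Take $c(x)=x+1$ for $x=0,1,2,3$ in $\mathbb Z_4$. The values $c(\pi_r(1)),\dots,c(\pi_r(4))$ are $1,2,4,3$ for $r=0$ and $2,3,1,4$ for $r=1$. We choose
$$y^{(0)}=(-1,2,4,3),\quad z^{(0)}=(3,-4,2,1),\quad y^{(1)}=(2,3,1,4),\quad z^{(1)}=(4,-1,3,-2),$$
and let $M_1=M(y^{(0)})$. The shifts of the other systems are $2,2,8$ for $-y^{(0)},z^{(0)},-z^{(0)}$, and $0,0,4,6$ for $y^{(1)},-y^{(1)},z^{(1)},-z^{(1)}$. All of them are even.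

\smallskip
\emph{System $0$.} Here $S=\{0,1,2,3,4\}$, and the steps are $-1,2,4,3$ in this order. A strand keeps its step at vertices of $S'$ and takes the next one at vertices of $S$. For instance, the strand starting at $3$ is $3\to2$ (step $-1$), $2\to4$ (step $2$), $4\to8\to2$ (step $4$), $2\to5\to8\to1$ (step $3$). With the vertices of $S$ written in line and the vertices of $S'$ between them written over the arrows, the five strands starting in $S$ are
$$
\begin{array}{l}
0\xrightarrow{9,8,7,6,5}4\xrightarrow{6,8}0\xrightarrow{\phantom{0}}4\xrightarrow{7}0,\\[3pt]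
1\xrightarrow{\phantom{0}}0\xrightarrow{\phantom{0}}2\xrightarrow{6}0\xrightarrow{\phantom{0}}3,\\[3pt]
2\xrightarrow{\phantom{0}}1\xrightarrow{\phantom{0}}3\xrightarrow{7}1\xrightarrow{\phantom{0}}4,\\[3pt]
3\xrightarrow{\phantom{0}}2\xrightarrow{\phantom{0}}4\xrightarrow{8}2\xrightarrow{5,8}1,\\[3pt]
4\xrightarrow{\phantom{0}}3\xrightarrow{5,7,9}1\xrightarrow{5,9}3\xrightarrow{6,9}2.
\end{array}
$$
So $\rho_0=(1\,3)(2\,4)$, and $\rho_1=\tau\rho_0\tau=(6\,8)(7\,9)$.

\smallskip
\emph{A 1-factorization on $\mathbb Z_{10}$.} Let $B_j=\{\{x,x+j\}:x\text{ even}\}$ for $j=1,3,7,9$. For $p\in\mathbb Z_5$, writing $u\in\mathbb Z_{10}$ as $(u\bmod2,\;u\bmod5)$, let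
$$L_p=\{\{(\varepsilon,p+x),(\varepsilon,p-x)\}:x=1,2,\ \varepsilon=0,1\}\cup\{\{(0,p),(1,p)\}\}.$$
These are nine perfect matchings. A pair of equal parity lies in exactly one $L_p$, because $2p$ is the sum of its residues modulo $5$. A pair with difference $5$ has equal residues modulo $5$ and lies in exactly one $L_p$. The remaining pairs have an odd difference other than $5$, and each lies in exactly one $B_j$. So we have a 1-factorization. Moreover, $L_p-s=L_{p-s}$ and $B_j-s=B_j$ for even $s$.

\smallskip
\emph{Hamiltonian unions.} For $p\ne q$ in $\mathbb Z_5$, the pairs $\{x,2p-x\}$ $(x\ne p)$ and $\{x,2q-x\}$ $(x\ne q)$ form a Hamilton path of $\mathbb Z_5$ from $p$ to $q$. Indeed, they form two disjoint matchings missing exactly $p$ and exactly $q$, so $p$ and $q$ have degree $1$ and all other points degree $2$. Each component is invariant under the reflections $x\mapsto2p-x$ and $x\mapsto2q-x$, hence under translation by $2(q-p)\neq0$, which generates $\mathbb Z_5$; so there is only one component. We use this path in the first two of three kinds of unions.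

\begin{itemize}
\item[(i)] $L_p\cup L_q$ with $p\ne q$ is Hamiltonian: it consists of such a path on each level $\varepsilon=0,1$, closed by $\{(0,p),(1,p)\}$ and $\{(0,q),(1,q)\}$.
\item[(ii)] $L_p\cup B_j$ is Hamiltonian. Contract each edge $\{(0,x),(1,x+j)\}$ of $B_j$ to a point $x\in\mathbb Z_5$. The edges of $L_p$ on level $0$ become the pairs $\{x,2p-x\}$, those on level $1$ the pairs $\{x,2(p-j)-x\}$. As $j\not\equiv0\pmod5$, they form a Hamilton path from $p$ to $p-j$. At each inner point it has one edge on each level, so undoing the contraction gives a path through all ten vertices. Its end at the point $p$ is $(0,p)$, which is not covered on level $0$; its end at the point $p-j$ is $(1,p)$, which is not covered on level $1$. These two ends are joined by $\{(0,p),(1,p)\}\in L_p$.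
\item[(iii)] $B_1\cup B_9$ is the cycle $0,1,\dots,9$.
\end{itemize}

\emph{Assignment.}
\begin{itemize}
\item $(X_0,Y_0)=(B_1,B_9)$. The permutation $\rho_0=(1\,3)(2\,4)$ maps $B_9=\{09,21,43,65,87\}$ to itself, so the union in \eqref{eq:star} is $B_1\cup B_9$; use (iii).
\item $(X_1,Y_1)=(B_9,B_1)$. The permutation $\rho_1=(6\,8)(7\,9)$ maps $B_1=\{01,23,45,67,89\}$ to itself; use (iii).
\item The systems of $-y^{(0)},z^{(0)},-z^{(0)}$ get $(L_2,L_2),(L_3,L_3),(L_4,L_4)$. The union is $L_p\cup L_{p-s}$ with shift $s\in\{2,8\}$, so $s\not\equiv0\pmod5$; use (i).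
\item The systems of $y^{(1)},-y^{(1)},z^{(1)},-z^{(1)}$ get $(B_3,L_0),(B_7,L_1),(L_0,B_3),(L_1,B_7)$. The union is $B_j\cup L_{p-s}$ or $L_p\cup B_j$; use (ii).
\end{itemize}
All nine factors occur once among the $X_t$ and once among the $Y_t$, so \eqref{eq:star} holds with both families being 1-factorizations. This proves Theorem~\ref{thm:main} for $k=6$ and completes its proof. \qed

\section{Complete multipartite graphs}

\begin{proof}[Proof of Theorem~\ref{thm:multi}]
Let $r=0$. If $n\ge4$ is even, then all degrees of $K_n$ are odd, so $K_n$ has no Euler tour although it has 2-paths; hence it has no perfect set. (For $n=2$ there are no 2-paths, and the empty set would be perfect; this is why $(2,0)$ is excluded.) If $n$ is odd, use Theorem~\ref{thm:HV}.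

Let $r\ge1$. The complete $n$-partite graph with parts of size $2$ is $K_n[2]=K_{2n}-I$, which has a perfect set by Theorem~\ref{thm:main}. For $i\ge1$ the complete $n$-partite graph with parts of size $2^i$ is connected and regular of even degree $(n-1)2^i\ge2$, and doubling it gives the one with parts of size $2^{i+1}$. So $r-1$ applications of Theorem~\ref{thm:doubling} finish the proof.
\end{proof}

\begin{thebibliography}{9}
\bibitem{HV} K. Heinrich and H. Verrall, \emph{A construction of a perfect set of Euler tours of $K_{2k+1}$}, J. Combin. Des. \textbf{5} (1997), 215--230.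

\bibitem{SFU} \emph{Perfect Sets of Euler Tours of Complete Graphs}, \url{https://summit.sfu.ca/_flysystem/fedora/sfu_migrate/6934/b17878147.pdf}.
\end{thebibliography}

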